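# The Sikorski Extension Theorem implies the Axiom of Choice

## The theorem and what it says

We work throughout in $\mathbf{ZF}$, Zermelo–Fraenkel set theory without the axiom of choice $\mathbf{AC}$.

**Theorem 1 (ZF).** $\mathbf{SET}\Rightarrow\mathbf{AC}$. That is, if every complete Boolean algebra is injective, then every family of nonempty sets has a choice function.

Here $\mathbf{SET}$, the *Sikorski Extension Theorem*, is the following statement. Whenever $m:A\to B$ is a monomorphism of Boolean algebras, $C$ is a complete Boolean algebra, and $h:A\to C$ is a homomorphism, there is a homomorphism $g:B\to C$ with $g\circ m=h$. In words: a homomorphism into a complete algebra extends from a subalgebra to the whole algebra. A Boolean algebra is *complete* if every subset of it has a supremum.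

The question whether $\mathbf{SET}$ implies $\mathbf{AC}$ is posed, as open, in "Some propositions equivalent to the Sikorski Extension Theorem for Boolean algebras". The background consists of two facts. Recall that $\mathbf{BPI}$, the *Boolean Prime Ideal Theorem*, says that every nontrivial Boolean algebra has a prime ideal; equivalently, every nontrivial Boolean algebra has a homomorphism onto the two-element algebra $2=\{0,1\}$.

- Fact (i): $\mathbf{ZF}+\mathbf{AC}$ proves $\mathbf{SET}$ (Sikorski's extension theorem).
- Fact (ii): $\mathbf{SET}$ is not a consequence of $\mathbf{BPI}$ in $\mathbf{ZF}$.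

By fact (i), Theorem 1 says that over $\mathbf{ZF}$ we have $\mathbf{SET}\Leftrightarrow\mathbf{AC}$. A sharper list of equivalents, Theorem 2, is stated and proved in the last section; it shows that a small part of $\mathbf{SET}$ already suffices.

It helps to see how $\mathbf{AC}$ enters in fact (i), so here is the standard proof. Let $A\subseteq B$, $h:A\to C$ with $C$ complete, and $b\in B$. Put $c=\sup\{h(a):a\in A,\ a\le b\}$. If $a\in A$ and $a\wedge b=0$, then $a\wedge a_1=0$ for every $a_1\in A$ with $a_1\le b$, so $h(a)\wedge h(a_1)=0$, and hence $h(a)\wedge c=0$ because meets distribute over suprema. If $a\in A$ and $a\wedge\neg b=0$, then $a\le b$, so $h(a)\le c$. Therefore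
$$(a\wedge b)\vee(a'\wedge\neg b)\ \mapsto\ (h(a)\wedge c)\vee(h(a')\wedge\neg c)\qquad(a,a'\in A)$$
is well defined on the subalgebra generated by $A\cup\{b\}$: if $(a,a')$ and $(a_1,a_1')$ give the same element, then $(a\triangle a_1)\wedge b=0$ and $(a'\triangle a_1')\wedge\neg b=0$, so $h(a\triangle a_1)\wedge c=0$ and $h(a'\triangle a_1')\wedge\neg c=0$. It is a homomorphism, since all operations act separately on the two components, and it extends $h$. This one-step extension needs no choice. Well-order $B$ using $\mathbf{AC}$ and repeat, taking unions at limits. So choice is used only to well-order $B$. To extract choice from $\mathbf{SET}$ we must find an algebra $B$ for which the order of the steps matters.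

## Which target algebra to use

We are given a family $(A_i)_{i\in I}$ of nonempty sets and want a choice function. We must feed $\mathbf{SET}$ a triple $A\subseteq B$, $h:A\to C$.

The first target one tries is $C=2$. With $A=\{0,1\}$ and $B$ any nontrivial algebra, $\mathbf{SET}$ gives a homomorphism $B\to 2$, so $\mathbf{SET}\Rightarrow\mathbf{BPI}$. Conversely, the target $2$ gives nothing beyond $\mathbf{BPI}$: if $h:A\to 2$ is given and $A\subseteq B$, then the ideal of $B$ generated by the kernel of $h$ is proper (each of its elements lies below some $a\in A$ with $h(a)=0$, and $1$ does not), and a homomorphism to $2$ from the quotient of $B$ by that ideal extends $h$. And $\mathbf{BPI}$ cannot prove $\mathbf{AC}$: otherwise, by fact (i), $\mathbf{BPI}$ would prove $\mathbf{SET}$, against fact (ii). So $C=2$ is not enough, and the target must be chosen to fit the family $(A_i)$.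

The target that works is a *completion*. We recall the construction, because we need to see that it is free of choice. Let $A$ be a nontrivial Boolean algebra and $A^+=A\setminus\{0\}$. Give $A^+$ the topology whose open sets are the downward closed sets. Let $C$ be the algebra of regular open sets, those equal to the interior of their closure. The regular open sets of any topological space form a complete Boolean algebra, in $\mathbf{ZF}$, with intersection as meet and the interior of the complement as complement. For an open set $U\subseteq A^+$, the interior of its closure is
$$\{b\in A^+:\ \text{for every nonzero } c\le b \text{ there is a nonzero } d\le c \text{ with } d\in U\}.$$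
For $a\in A$ put ${\downarrow}a=\{b\in A^+:b\le a\}$.

- Each ${\downarrow}a$ is regular open. If $b\not\le a$, then $c=b\wedge\neg a$ is a nonzero element below $b$ with no nonzero $d\le c$ in ${\downarrow}a$; so $b$ is not in the interior of the closure.
- The map $a\mapsto{\downarrow}a$ is an embedding of Boolean algebras. It is injective, ${\downarrow}(a\wedge a')={\downarrow}a\cap{\downarrow}a'$, and the complement of ${\downarrow}a$ in $C$ is $\{b\in A^+: b\wedge a=0\}={\downarrow}(\neg a)$.
- The image of $A$ is *dense*: if $U\in C$ is nonempty and $a\in U$, then ${\downarrow}a\subseteq U$.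

We identify $a$ with ${\downarrow}a$. So $A$ is a subalgebra of the complete algebra $C$, and every nonzero $c\in C$ has a nonzero $a\in A$ with $a\le c$. (See also Jech, *Set Theory*.) Density is the property we will use: every nonzero element of $C$, however it arose, is witnessed from below by an element of $A$.

## Flipping whole blocks

Replacing $A_i$ by $\{i\}\times A_i$, we may assume that the sets $A_i$, which we call *blocks*, are pairwise disjoint. Let $X=\bigcup_{i\in I}A_i$, and for $x\in X$ let $i(x)$ be the index with $x\in A_{i(x)}$. Fix an integer $n\ge 2$ and let $K=\mathbb Z/n\mathbb Z$. Theorem 1 uses only $n=2$; general $n$ is for Theorem 2.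

The group $\Gamma=K^I$ acts on $K^F$, for every $F\subseteq X$, by
$$(\gamma\sigma)(x)=\sigma(x)+\gamma(i(x)).$$
So $\gamma$ shifts all values on a block by the same amount. For $n=2$ it flips $0$ and $1$ on a set of whole blocks. For $S\subseteq F$, restriction $K^F\to K^S$ commutes with the action, so it maps orbits onto orbits.

Now let $n=2$, so $K=\{0,1\}$. Let $B$ be the algebra of all subsets of $2^X$ of the form $\{\sigma:\sigma|F\in E\}$ with $F\subseteq X$ finite and $E\subseteq 2^F$; we say that such a set *depends only on $F$*. For $x\in X$ put $u_x=\{\sigma:\sigma(x)=1\}\in B$. The group $\Gamma$ acts on $B$ by automorphisms, since $\gamma\{\sigma:\sigma|F\in E\}=\{\sigma:\sigma|F\in\gamma E\}$. Let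
$$A=\{a\in B:\gamma a=a\text{ for all }\gamma\in\Gamma\},$$
a subalgebra of $B$. The element $u_x$ is not in $A$, because flipping the block of $x$ turns it into $\neg u_x$. But if $x,y$ lie in the same block, then
$$d_{xy}:=u_x\triangle u_y=\{\sigma:\sigma(x)\ne\sigma(y)\}\in A .$$
So $A$ sees differences inside a block but not values. Let $C$ be the completion of $A$ and $h:A\to C$ the inclusion. An extension $g:B\to C$ must assign a value $c_x=g(u_x)$ to each $x$ so that, for $x,y$ in the same block,
$$c_x\triangle c_y=g(d_{xy})=d_{xy}. \tag{1}$$
Assigning values when only differences are given means breaking the flip symmetry of each block.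

## Blocks of two and three points

Suppose there is one block and it is finite, so $I=\{i\}$, $A_i=X$. Then $B$ is the full power set of $2^X$, the atoms of $A$ are the $\Gamma$-orbits in $2^X$, and $C=A$. An extension $g$ is the same thing as a choice of one representative $\sigma_\theta\in\theta$ from each orbit $\theta$. Given representatives, let $g(b)$ be the union of the orbits $\theta$ with $\sigma_\theta\in b$. This is a homomorphism, and it fixes each $a\in A$ because $\sigma_\theta\in a$ exactly when $\theta\subseteq a$. Conversely, for a given $g$ and an orbit $\theta$, the map sending $b$ to $1$ if $\theta\subseteq g(b)$ and to $0$ otherwise is a homomorphism from the power set of the finite set $2^X$ to $2$, hence evaluation at a point $\sigma_\theta$; and $g(\theta)=\theta$ gives $\sigma_\theta\in\theta$.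

**Two points.** Let $X=\{x,y\}$ and $d=d_{xy}$. There are two orbits, $\neg d=\{00,11\}$ and $d=\{01,10\}$, and $A=\{0,1,d,\neg d\}$. There are four extensions, given by $c_x\in A$ arbitrary and $c_y=c_x\triangle d$:
$$(c_x,c_y)\in\{(0,d),\ (1,\neg d),\ (d,0),\ (\neg d,1)\}.$$
In each case exactly one of $c_x,c_y$ lies in $\{0,1\}$. So an extension chooses a point of the block, namely the one whose value is decided outright.

**Three points.** Let $X=\{x,y,z\}$. The hope that some $c_x$ is $0$ or $1$ fails here. There are four orbits: "all equal", "$x$ is the odd one out", "$y$ is the odd one out", "$z$ is the odd one out". In each orbit choose the representative that takes the value $1$ at most once ("the majority is $0$"). The corresponding extension has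
$$c_x=\text{"}x\text{ is the odd one out"},\qquad c_y=\text{"}y\text{ is the odd one out"},\qquad c_z=\text{"}z\text{ is the odd one out"}.$$
No $c$ is $0$ or $1$, and $g$ is symmetric under all permutations of the block. No rule that reads only $g$ and the block, and so respects its symmetries, can pick out a single point. Two lessons follow.

- We can hope only for a nonempty *finite subset* of each block. Choosing a point from it must be a separate step.
- What we can look for is finite information that decides some $c_x$. In the three-point example, "$x$ and $y$ have equal values" implies $\neg c_x$. By density, such finite information will always exist.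

## Conditions and amalgamation

We now make "finite information about differences" precise. Let $n\ge2$ be arbitrary again.

**Definition.** A *condition* is a pair $q=(F,\theta)$ with $F\subseteq X$ finite and $\theta\subseteq K^F$ a $\Gamma$-orbit; put $\operatorname{dom}q=F$. For $S\subseteq F$ let $q|S=(S,\{\sigma|S:\sigma\in\theta\})$, which is again a condition. Write $q'\le q$ if $\operatorname{dom}q\subseteq\operatorname{dom}q'$ and $q'|\operatorname{dom}q=q$. Let $P$ be the set of all conditions.

This is a partial order on $P$ with largest element $\mathbb 1$, the condition with empty domain. If $x,y\in\operatorname{dom}q$ lie in the same block, $\sigma(x)-\sigma(y)$ is the same for all $\sigma\in\theta$; call it $q(x,y)$. If $q'\le q$ then $q'(x,y)=q(x,y)$. A condition is determined by its domain and these differences: if $\sigma,\sigma'\in K^F$ have the same differences inside blocks, then $\sigma'-\sigma$ is constant on $F\cap A_j$ for each $j$, so $\sigma'$ is in the orbit of $\sigma$.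

*Example.* Let $n=2$ and $F=\{x,y,z\}$ with $x,y$ in one block and $z$ in another. The eight elements of $2^F$ form two orbits of size four, given by $q(x,y)=0$ and $q(x,y)=1$. If $F$ meets each block in at most one point, there is exactly one condition with domain $F$.

For a finite set $F$ there are only finitely many conditions with domain contained in $F$.

The next lemma says that two conditions whose common part does not touch a block $A_i$ say nothing jointly about how their points in $A_i$ compare.

**Lemma 1 (amalgamation).** Let $i\in I$, let $q_1,q_2\le s$ with $\operatorname{dom}q_1\cap\operatorname{dom}q_2=\operatorname{dom}s$ and $\operatorname{dom}s\cap A_i=\emptyset$, and let $x_j\in\operatorname{dom}q_j\cap A_i$ for $j=1,2$. Then for every $v\in K$ there is $r\le q_1,q_2$ with $r(x_1,x_2)=v$.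

*Proof.* Let $q_j=(F_j,\theta_j)$ and pick $\sigma_j\in\theta_j$. Both $\sigma_1|\operatorname{dom}s$ and $\sigma_2|\operatorname{dom}s$ lie in the orbit of $s$. So some $\gamma\in\Gamma$ carries the second to the first; replacing $\sigma_2$ by $\gamma\sigma_2\in\theta_2$, we may assume that $\sigma_1,\sigma_2$ agree on $\operatorname{dom}s=F_1\cap F_2$.

Now add a constant $w\in K$ to $\sigma_2$ on $F_2\cap A_i$ only. This is the action of an element of $\Gamma$, so $\sigma_2$ stays in $\theta_2$. It does not disturb the agreement with $\sigma_1$, because $F_1\cap F_2=\operatorname{dom}s$ is disjoint from $A_i$. It changes $\sigma_2(x_2)$ by $w$. Choose $w$ so that $\sigma_1(x_1)-\sigma_2(x_2)=v$.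

Then $\sigma_1\cup\sigma_2$ is a function on $F_1\cup F_2$. Let $r$ be the condition with domain $F_1\cup F_2$ given by its orbit. The restriction of this orbit to $F_j$ is the orbit of $\sigma_j$, which is $\theta_j$; so $r\le q_1,q_2$. And $r(x_1,x_2)=\sigma_1(x_1)-\sigma_2(x_2)=v$. $\square$

To connect conditions with the algebra for $n=2$, put, for $q=(F,\theta)\in P$,
$$b(q)=\{\sigma\in2^X:\sigma|F\in\theta\}.$$
It is $\Gamma$-invariant because $\theta$ is an orbit, and nonempty because every function on $F$ extends to $X$ by $0$. So $b(q)$ is a nonzero element of $A$. If $q'\le q$, then $b(q')\le b(q)$. If $x,y\in\operatorname{dom}q$ lie in the same block, then $b(q)\le d_{xy}$ when $q(x,y)=1$ and $b(q)\le\neg d_{xy}$ when $q(x,y)=0$.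

Suppose $q_1$ decides $c_{x_1}$, meaning $b(q_1)\le c_{x_1}$ or $b(q_1)\le\neg c_{x_1}$, and $q_2$ decides $c_{x_2}$, where $x_1,x_2\in A_i$. By (1), $b(q_1)\wedge b(q_2)$ then decides whether $x_1,x_2$ have equal values. Lemma 1 says that this is impossible if the common part of $q_1$ and $q_2$ avoids $A_i$. So the deciding conditions must overlap in a strong sense. This is the combinatorial information that $g$ supplies.

## Why pairwise intersection is not enough

Let $D_i$ be the set of conditions that decide some $c_x$ with $x\in\operatorname{dom}q\cap A_i$. Applying the last paragraph with $s=\mathbb 1$ shows that the domains of any two members of $D_i$ intersect. How can we define, from a family of pairwise intersecting finite sets that all meet $A_i$, a nonempty finite subset of $A_i$?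

Taking the intersection of all smallest members fails. In the three-point example the smallest members of $D_i$ have domains $\{x,y\},\{x,z\},\{y,z\}$, whose intersection is empty. Taking the union can fail too, since a family of pairwise intersecting finite sets of one size may have an infinite union, like all sets $\{a,x\}$ with $a$ fixed.

There is a more serious obstacle. Let $A_i$ be infinite, let $a$ lie in another block, and let
$$D=\{q\in P:\operatorname{dom}q=\{a,x\}\text{ for some }x\in A_i\}.$$
There is one such condition for each $x\in A_i$. Any two of these domains intersect, and each meets $A_i$. But every permutation of $A_i$ preserves this family, while no nonempty finite subset of the infinite set $A_i$ is preserved by every permutation of $A_i$. So pairwise intersection alone gives nothing. What rules this family out is amalgamation over a *nontrivial* common part: with $s$ the unique condition on $\{a\}$, all members lie below $s$, and two of them, for $x_1\ne x_2$, have domains meeting exactly in $\operatorname{dom}s=\{a\}$, which avoids $A_i$. Lemma 1 forbids this for our $D_i$.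

This suggests the procedure. Instead of the union of a family of pairwise intersecting sets, take the smallest sets that meet every member. We will see that there are only finitely many. They may lie outside $A_i$, like $\{a\}$ here. Then restrict to that part, take it as the new $s$, and repeat below $s$. Each round makes the remaining part of the deciding conditions smaller, so the procedure must end, and it can end only inside $A_i$.

## Smallest transversals are few

A *transversal* of a family $\mathcal F$ of sets is a set that meets every member of $\mathcal F$. For $\mathcal F=\{\{x,y\},\{x,z\},\{y,z\}\}$ the transversals of least size are the three pairs. For $\mathcal F=\{\{a,x\}:x\in Y\}$ with $|Y|\ge 2$ and $a\notin Y$, the only one of least size is $\{a\}$.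

**Lemma 2.** Let $\mathcal F$ be a nonempty family of sets of size $k$, where $k\ge1$ is finite, and suppose $\mathcal F$ has a finite transversal. Let $\tau$ be the least size of a transversal. Then there are at most $k^\tau$ transversals of size $\tau$, and all of them are contained in $\bigcup\mathcal F$.

*Proof.* We show by downward induction on $j\le\tau$ that every set $W$ of size $j$ is contained in at most $k^{\tau-j}$ transversals of size $\tau$. For $j=\tau$ the only candidate is $W$ itself. Let $j<\tau$. Then $W$ is too small to be a transversal, so some $F\in\mathcal F$ is disjoint from $W$. Every transversal of size $\tau$ containing $W$ meets $F$, so it contains $W\cup\{y\}$ for some $y\in F$, and $W\cup\{y\}$ has size $j+1$. There are $k$ possible $y$, and for each at most $k^{\tau-j-1}$ transversals, so at most $k^{\tau-j}$ in all. The case $W=\emptyset$ is the first claim.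

If a transversal of size $\tau$ had a point outside $\bigcup\mathcal F$, removing that point would leave a smaller transversal, contradicting the choice of $\tau$. $\square$

The family $\mathcal F$ may be infinite and non-well-orderable; the bound does not depend on it. Nothing was chosen either: a single $F$ is fixed inside the proof of one inequality.

## Extracting a finite subset of one block

**Lemma 3 (extraction).** Let $i\in I$, let $p\in P$ with $\operatorname{dom}p\cap A_i=\emptyset$, and let $D\subseteq\{q\in P:q\le p\}$ be nonempty such that

- (D1) $\operatorname{dom}q\cap A_i\ne\emptyset$ for all $q\in D$;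
- (D2) there are no $q_1,q_2\in D$ and $s\in P$ with $s\le p$, $q_1,q_2\le s$, $\operatorname{dom}q_1\cap\operatorname{dom}q_2=\operatorname{dom}s$ and $\operatorname{dom}s\cap A_i=\emptyset$.

Then there is a nonempty finite set $M(i,p,D)\subseteq A_i$, given by an explicit definition (no choices) from $i,p,D$ and $(A_j)_{j\in I}$.

*Proof.*

**Step 1: one round.** The purpose of this step is to pass from a condition $s$ that avoids $A_i$ to finitely many stronger conditions that come closer to members of $D$. For $s\le p$ let $D(s)=\{q\in D:q\le s\}$. Call $s$ *active* if $D(s)\ne\emptyset$ and $\operatorname{dom}s\cap A_i=\emptyset$. For active $s$ define the following.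

Let $k(s)=\min\{|\operatorname{dom}q\setminus\operatorname{dom}s|:q\in D(s)\}$. By (D1) each $q\in D(s)$ has a point in $A_i$, which is not in $\operatorname{dom}s$, so $k(s)\ge1$.

Let $D^*(s)=\{q\in D(s):|\operatorname{dom}q\setminus\operatorname{dom}s|=k(s)\}$ and
$$\mathcal F(s)=\{\operatorname{dom}q\setminus\operatorname{dom}s:q\in D^*(s)\},$$
a nonempty family of sets of size $k(s)$. Any two members intersect: if $q_1,q_2\in D^*(s)$ and $(\operatorname{dom}q_1\setminus\operatorname{dom}s)\cap(\operatorname{dom}q_2\setminus\operatorname{dom}s)=\emptyset$, then $\operatorname{dom}q_1\cap\operatorname{dom}q_2=\operatorname{dom}s$, which (D2) excludes. Hence each member of $\mathcal F(s)$ is itself a finite transversal of $\mathcal F(s)$, and Lemma 2 applies.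

Let $T(s)$ be the union of all transversals of $\mathcal F(s)$ of least size. By Lemma 2 it is a union of finitely many finite sets, so it is finite, and $T(s)\subseteq\bigcup\mathcal F(s)\subseteq X\setminus\operatorname{dom}s$. It meets every member of $\mathcal F(s)$.

Let
$$O(s)=\{\,q|(\operatorname{dom}s\cup(T(s)\cap\operatorname{dom}q)):q\in D^*(s)\,\}.$$
It is nonempty because $D^*(s)$ is. It is finite, although $D^*(s)$ may be infinite, because its members are conditions with domain contained in the finite set $\operatorname{dom}s\cup T(s)$.

**Step 2: each round makes progress.** Let $s'\in O(s)$ come from $q\in D^*(s)$. Then $q\le s'\le s$, so $q\in D(s')$ and $D(s')\ne\emptyset$. Since $T(s)$ meets $\operatorname{dom}q\setminus\operatorname{dom}s$, at least one point of $\operatorname{dom}q\setminus\operatorname{dom}s$ is now in $\operatorname{dom}s'$, so $|\operatorname{dom}q\setminus\operatorname{dom}s'|<k(s)$. Hence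
$$\text{if } s'\in O(s)\text{ is active, then } k(s')<k(s). \tag{2}$$

**Step 3: iterate until nothing is active.** Put $\Sigma_0=\{p\}$ and
$$\Sigma_{m+1}=\bigcup\{O(s):s\in\Sigma_m,\ s\text{ active}\}.$$
By induction each $\Sigma_m$ is finite, and all its members $s$ satisfy $s\le p$ and $D(s)\ne\emptyset$ (for $m=0$ because $D(p)=D\ne\emptyset$). The condition $p$ is active, since $\operatorname{dom}p\cap A_i=\emptyset$. By (2) and induction on $m$, every active $s\in\Sigma_m$ has $1\le k(s)\le k(p)-m$: an active $s'\in\Sigma_{m+1}$ lies in $O(s)$ for some active $s\in\Sigma_m$. So $\Sigma_m$ has no active members for $m\ge k(p)$, and $\Sigma_m=\emptyset$ for $m>k(p)$.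

**Step 4: the procedure ends inside $A_i$.** Let $m$ be the last index with $\Sigma_m\ne\emptyset$. No $s\in\Sigma_m$ is active, since otherwise $\emptyset\neq O(s)\subseteq\Sigma_{m+1}$. But $D(s)\ne\emptyset$ for $s\in\Sigma_m$, so the reason must be $\operatorname{dom}s\cap A_i\ne\emptyset$. Therefore
$$M(i,p,D)=A_i\cap\bigcup\Big\{\operatorname{dom}s:s\in\bigcup_{m}\Sigma_m\Big\}$$
is nonempty. It is finite because only finitely many $\Sigma_m$ are nonempty, each $\Sigma_m$ is finite, and each domain is finite. Every object in the construction was defined outright. $\square$

**Running the procedure.** In the two-point example with $(c_x,c_y)=(0,d)$, the condition on $\{x\}$ decides $c_x$, and the condition on $\{y\}$ does not decide $c_y=d$. With $p=\mathbb 1$ we get $k(\mathbb 1)=1$, $\mathcal F(\mathbb 1)=\{\{x\}\}$, and $M=\{x\}$. In the three-point majority example no condition on one point decides anything; the condition "equal" on each pair does, and "different" on a pair does not (for $\{x,y\}$ it leaves the cases "$x$ is odd" and "$y$ is odd"). So $k(\mathbb 1)=2$, $\mathcal F(\mathbb 1)$ consists of the three pairs, $T(\mathbb 1)=X$, and $M=X$, as symmetry demands.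

Here is an instance of Lemma 3 with two rounds, for $n=2$. Let $a,a'$ be two points of another block and let $x\neq y$ be in $A_i$. Let $D=\{q_0,q_1\}$ with $\operatorname{dom}q_0=\{a,a',x\}$, $q_0(a,a')=0$, and $\operatorname{dom}q_1=\{a,a',y\}$, $q_1(a,a')=1$. Property (D2) holds for $p=\mathbb 1$. The domains meet in $\{a,a'\}$, but $q_0$ and $q_1$ restrict to different conditions there, so no $s$ with domain $\{a,a'\}$ lies above both; and taking $q_1=q_2$ in (D2) would force $\operatorname{dom}s$ to meet $A_i$. Here $k(\mathbb 1)=3$, and the least transversals are $\{a\}$ and $\{a'\}$, so $T(\mathbb 1)=\{a,a'\}$ misses $A_i$. The set $O(\mathbb 1)$ consists of the two conditions on $\{a,a'\}$. Both are active, with $k=1$, and the second round reaches $q_0$ and $q_1$. So $M=\{x,y\}$.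

## From an extension to finite subsets of all blocks

We now prove the main part of Theorem 1. Assume $\mathbf{SET}$ and let $n=2$, with $A\subseteq B$, $C$ and $h$ as in the section on flipping. By $\mathbf{SET}$ there is a homomorphism $g:B\to C$ extending the inclusion $A\to C$. Fix one such $g$. This is a single existential instantiation; from here on everything is defined from $g$ and the family. Put $c_x=g(u_x)$, so (1) holds. For $i\in I$ let
$$D_i=\{q\in P:\ \text{for some }x\in\operatorname{dom}q\cap A_i,\ b(q)\le c_x\text{ or }b(q)\le\neg c_x\}.$$
We check the hypotheses of Lemma 3 with $p=\mathbb 1$.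

**Step 1: $D_i\ne\emptyset$.** This is where density is used. Pick $x\in A_i$. One of $c_x,\neg c_x$ is nonzero, so some nonzero $a\in A$ lies below it. Let $F$ be a finite set containing $x$ such that $a$ depends only on $F$. Pick $\sigma\in a$, and let $q$ be the condition with domain $F$ given by the orbit of $\sigma|F$. Then $b(q)\le a$: if $\tau\in b(q)$, then $\tau|F=(\gamma\sigma)|F$ for some $\gamma\in\Gamma$; as $a$ is invariant, $\gamma\sigma\in a$; as $a$ depends only on $F$, $\tau\in a$. So $b(q)\le a$ lies below $c_x$ or $\neg c_x$, and $q\in D_i$. The choices made here only prove $D_i\neq\emptyset$ for one $i$; nothing later depends on them.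

**Step 2: (D1)** holds by definition.

**Step 3: (D2).** This is where the flips are used. Suppose $q_1,q_2\in D_i$ and $s$ violate (D2), and let $x_1,x_2\in A_i$ witness $q_1,q_2\in D_i$. Then $b(q_1)\wedge b(q_2)\le e_1\wedge e_2$ with $e_j\in\{c_{x_j},\neg c_{x_j}\}$. If $e_1,e_2$ have the same sign, then $e_1\wedge e_2\le\neg(c_{x_1}\triangle c_{x_2})=\neg d_{x_1x_2}$ by (1). If they have opposite signs, then $e_1\wedge e_2\le c_{x_1}\triangle c_{x_2}=d_{x_1x_2}$. So
$$b(q_1)\wedge b(q_2)\ \le\ d_{x_1x_2}\quad\text{or}\quad b(q_1)\wedge b(q_2)\ \le\ \neg d_{x_1x_2}. \tag{3}$$
By Lemma 1 there are $r,r'\le q_1,q_2$ with $r(x_1,x_2)=0$ and $r'(x_1,x_2)=1$. That gives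
$$0\ne b(r)\le b(q_1)\wedge b(q_2)\wedge\neg d_{x_1x_2},\qquad 0\ne b(r')\le b(q_1)\wedge b(q_2)\wedge d_{x_1x_2}.$$
The first contradicts the first alternative in (3), and the second contradicts the second.

So Lemma 3 applies to every $i$, and $i\mapsto M_i:=M(i,\mathbb 1,D_i)$ is a function assigning to each $i$ a nonempty finite subset of $A_i$.

## Choosing from the finite sets by a linear order of $X$

It remains to pick a point from each $M_i$. If $X$ carries a linear order, then $i\mapsto\min M_i$ is a choice function for the disjoint family, and forgetting the tags $\{i\}\times$ gives one for the original family. So the following lemma, together with $\mathbf{SET}\Rightarrow\mathbf{BPI}$, completes the proof of Theorem 1.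

**Lemma 4.** $\mathbf{BPI}$ implies that every set $X$ can be linearly ordered.

*Proof.* Let $L$ be the algebra of those subsets of $2^{X\times X}$ that depend on finitely many coordinates, and let $R(x,y)=\{\rho:\rho(x,y)=1\}$. Let $J$ be the ideal of $L$ generated by

- all $R(x,x)$;
- all $\neg R(x,y)\wedge\neg R(y,x)$ with $x\ne y$;
- all $R(x,y)\wedge R(y,z)\wedge\neg R(x,z)$.

*$J$ is proper.* An element of $J$ lies below a join of finitely many generators. These mention only the elements of some finite $F\subseteq X$. Take a strict linear order of the finite set $F$ and let $\rho(x,y)=1$ if $x,y\in F$ and $x$ precedes $y$, and $\rho(x,y)=0$ otherwise. Irreflexivity, totality and transitivity on $F$ say that $\rho$ lies in none of these generators. So their join is not $1$.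

*Reading off the order.* By $\mathbf{BPI}$ the nontrivial algebra $L/J$ has a homomorphism to $2$. This gives $g':L\to2$ vanishing on $J$. Define $x<y$ to mean $g'(R(x,y))=1$. The three kinds of generators are sent to $0$, which says that $<$ is irreflexive, that $x<y$ or $y<x$ whenever $x\ne y$, and that $<$ is transitive. So $<$ is a strict linear order of $X$. $\square$

This proves Theorem 1. $\blacksquare$

**Remark.** The proof of Theorem 1 nowhere uses the axiom of foundation, so $\mathbf{SET}\Rightarrow\mathbf{AC}$ also holds in set theory with atoms.

## Free algebras, completions and forcing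

The construction of the $M_i$ used $\mathbf{SET}$ only for one kind of extension problem. Moreover, $P$ is a partial order, and Lemmas 1 and 3 hold for every $n\ge2$. Both observations are exploited in the stronger form.

**Theorem 2 (ZF).** Fix an integer $n\ge2$. The following are equivalent.

- (a) $\mathbf{AC}$.
- (b) $\mathbf{SET}$.
- (c) For every free Boolean algebra $B$ and every subalgebra $A\subseteq B$, the inclusion of $A$ into its own completion $\bar A$ extends to a homomorphism $B\to\bar A$.
- (d$_n$) For every partial order $P$, $P$ forces "every family of $n$-element sets has a choice function".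
- (e) For every partial order $P$, $P$ forces $\mathbf{BPI}$.

Without $\mathbf{BPI}$ at hand we cannot linearly order $X$ at the end, so we pass from finite sets to choice differently. Let $\mathbf{MC}$ be the statement: for every family $(A_i)_{i\in I}$ of nonempty sets there is a function $i\mapsto M_i$ with $M_i$ a nonempty finite subset of $A_i$. We use the theorem that $\mathbf{MC}\Rightarrow\mathbf{AC}$ in $\mathbf{ZF}$ (Jech, *The Axiom of Choice*, Thm. 9.1). Here is a proof.

*Proof of $\mathbf{MC}\Rightarrow\mathbf{AC}$.* **Power sets of ordinals are well-orderable.** Let $S$ be linearly ordered. $\mathbf{MC}$, applied to the family of all nonempty subsets $Y$ of $S$, gives finite nonempty $M_Y\subseteq Y$, and $Y\mapsto\min M_Y$ is a choice function on the nonempty subsets of $S$. By the usual transfinite recursion, $S$ can be well-ordered. For an ordinal $\kappa$, the power set $\mathcal P(\kappa)$ is linearly ordered lexicographically ($Y<Z$ if $Y\neq Z$ and $\min(Y\triangle Z)\in Z$), so it can be well-ordered.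

**Every $V_\alpha$ is well-orderable.** Fix $\alpha$. By Hartogs' theorem there is an ordinal $\kappa$ with no injection $\kappa\to V_\alpha$. Fix one well-order of $\mathcal P(\kappa)$. Define by recursion on $\beta\le\alpha$ a well-order $<_\beta$ of $V_\beta$, starting with $V_0=\emptyset$. Given $<_\beta$ with $\beta<\alpha$, its order type is an ordinal that injects into $V_\alpha$, so it is less than $\kappa$. The isomorphism of $V_\beta$ with this ordinal induces an injection of $V_{\beta+1}=\mathcal P(V_\beta)$ into $\mathcal P(\kappa)$; pull back the fixed well-order to get $<_{\beta+1}$. For limit $\beta$, order $V_\beta$ first by rank, and elements of equal rank $\rho$ by $<_{\rho+1}$. No choices are made in the recursion.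

By foundation, the union of any family of nonempty sets lies in some $V_\alpha$, so it can be well-ordered, and taking least elements gives a choice function. $\square$

*Proof of Theorem 2.*

**(a)⇒(b)⇒(c).** The first implication is fact (i). The second is immediate, since $\bar A$ is complete.

**(c)⇒(a).** The aim is to see that the first part of the proof of Theorem 1 used only (c). The algebra $B$ of the section on flipping is free on the elements $u_x$. To see this, let $f:X\to E'$ be a map into a Boolean algebra. For $e\in 2^F$, $F$ finite, let $f^e$ be the meet over $x\in F$ of the elements $f(x)$ (if $e(x)=1$) or $\neg f(x)$ (if $e(x)=0$). The elements $f^e$, $e\in2^F$, are pairwise disjoint with join $1$. Send $\{\sigma:\sigma|F\in E\}$ to $\bigvee_{e\in E}f^e$. Enlarging $F$ by a point $y$ replaces $f^e$ by $(f^e\wedge f(y))\vee(f^e\wedge\neg f(y))=f^e$, so the value does not depend on $F$. Computing two elements on a common $F$ shows that this is a homomorphism, and it sends $u_x$ to $f(x)$. It is the only such homomorphism because the $u_x$ generate $B$. So $B$ is free.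

The extension $g:B\to C$ of the inclusion of $A$ into its completion $C$ is therefore given by (c). The construction of the $M_i$ used nothing else, so $\mathbf{MC}$ holds, and hence $\mathbf{AC}$. Besides what Theorem 1 needed, foundation enters this implication only through $\mathbf{MC}\Rightarrow\mathbf{AC}$.

**(a)⇒(e).** Forcing preserves $\mathbf{AC}$, and $\mathbf{AC}\Rightarrow\mathbf{BPI}$.

**(e)⇒(d$_n$).** Forcing preserves $\mathbf{ZF}$, so we may argue in the extension, where $\mathbf{BPI}$ holds. By Lemma 4, the union of a given family of $n$-element sets can be linearly ordered there. Taking least elements gives a choice function.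

**(d$_n$)⇒(a).** We force with the partial order of conditions itself. From forcing over a model of $\mathbf{ZF}$ we use the definability of the forcing relation, the fact that what holds in the extension is forced by some condition in the generic filter, and this: if $p\Vdash\exists x\,\varphi(x)$, then there are $q\le p$ and a name $\dot c$ with $q\Vdash\varphi(\dot c)$. None of these needs choice.

Let $(A_i)_{i\in I}$ be pairwise disjoint nonempty sets, and let $P$ be the partial order of conditions with $K=\mathbb Z/n\mathbb Z$.

*The generic differences.* The first purpose is to produce a family of $n$-element sets in the extension. For $p=(F_0,\theta_p)\in P$ and finite $F\subseteq X$ there is $q\le p$ with $F\subseteq\operatorname{dom}q$: extend some $\sigma\in\theta_p$ by $0$ to $F_0\cup F$ and take its orbit. So if $G$ is $P$-generic, every finite subset of $X$ is contained in $\operatorname{dom}q$ for some $q\in G$. For $x,y$ in the same block put $\delta(x,y)=q(x,y)$ for any $q\in G$ with $x,y\in\operatorname{dom}q$. This is well defined, because two members of $G$ have a common extension $r$ in $G$, and both give $r(x,y)$. Using $q\in G$ with $x,y,z\in\operatorname{dom}q$ we get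
$$\delta(x,y)+\delta(y,z)=\delta(x,z). \tag{4}$$
In particular $\delta(x,x)=0$ and $\delta(y,x)=-\delta(x,y)$. Let
$$Q_i=\{\tau\in K^{A_i}:\tau(x)-\tau(y)=\delta(x,y)\ \text{for all }x,y\in A_i\}.$$
Fix $x_0\in A_i$. If $\tau\in Q_i$, then $\tau(x)=\delta(x,x_0)+v$ with $v=\tau(x_0)$. Conversely, each function $x\mapsto\delta(x,x_0)+v$ with $v\in K$ lies in $Q_i$, since by (4) $\delta(x,x_0)-\delta(y,x_0)=\delta(x,x_0)+\delta(x_0,y)=\delta(x,y)$. Different $v$ give different functions. So $|Q_i|=n$.

*A name for a choice function.* By (d$_n$), $P$ forces that $(\dot Q_i)_{i\in I}$ has a choice function. So there are $p\in P$ and a name $\dot c$ with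
$$p\Vdash\text{"}\dot c\text{ is a function on }\check I\text{ with }\dot c(i)\in\dot Q_i\text{ for all }i\text{"}.$$
Fix one such pair $(p,\dot c)$.

*The sets $M_i$.* If $\operatorname{dom}p\cap A_i\ne\emptyset$, let $M_i=\operatorname{dom}p\cap A_i$. Otherwise let
$$D_i=\{q\le p:\ \text{for some }x\in\operatorname{dom}q\cap A_i\text{ and }v\in K,\ q\Vdash\dot c(\check\imath)(\check x)=\check v\}.$$
By definability of forcing this is a set, and $i\mapsto D_i$ is a function. We check the hypotheses of Lemma 3 for $p$ and $D_i$.

- $D_i\ne\emptyset$. Pick $x\in A_i$ and extend $p$ to a condition with $x$ in its domain. This condition forces $\dot c(\check\imath)(\check x)\in\check K$, so a further extension $q$ forces $\dot c(\check\imath)(\check x)=\check v$ for some $v\in K$. Then $q\in D_i$.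
- (D1) holds by definition.
- (D2). Suppose $q_1,q_2\in D_i$ and $s\le p$ violate it, with witnesses $(x_1,v_1)$ and $(x_2,v_2)$. Since $n\ge2$, there is a value in $K$ other than $v_1-v_2$. So Lemma 1 gives $r\le q_1,q_2$ with $r(x_1,x_2)\ne v_1-v_2$. Let $G$ be generic with $r\in G$ and let $c$ be the interpretation of $\dot c$. Then $q_1,q_2\in G$, so $c(i)(x_1)-c(i)(x_2)=v_1-v_2$, while $\delta(x_1,x_2)=r(x_1,x_2)\ne v_1-v_2$. But $r\le p$, so $c(i)\in Q_i$ and $c(i)(x_1)-c(i)(x_2)=\delta(x_1,x_2)$. This is a contradiction.

So Lemma 3 gives a nonempty finite $M_i=M(i,p,D_i)\subseteq A_i$. The function $i\mapsto M_i$ is defined from $p$, $\dot c$ and the family, so it exists without choice in the ground model. Hence $\mathbf{MC}$ holds, and so does $\mathbf{AC}$.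

We have shown (a)⇒(b)⇒(c)⇒(a) and (a)⇒(e)⇒(d$_n$)⇒(a). $\blacksquare$
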